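# Weak amenability of $\ell^{\infty}(\mathcal K(E))$ for $\mathfrak L^p$-spaces $E$

All Banach spaces are over $\mathbb C$, and $\mathcal K(E)$ is the Banach algebra of compact operators on $E$.

## 1. Derivations from a matrix algebra into its dual

Let $\varphi$ be a bilinear form on the matrix algebra $M_m=M_m(\mathbb C)$ that satisfies
$$\varphi(xy,z)=\varphi(y,zx)+\varphi(x,yz)\qquad(x,y,z\in M_m).\tag{1}$$
Some solutions are easy to write down. If $f$ is a linear functional, then $\varphi(a,b)=f(ba)-f(ab)$ works, since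
$$\varphi(y,zx)+\varphi(x,yz)=f(zxy)-f(yzx)+f(yzx)-f(xyz)=f(zxy)-f(xyz)=\varphi(xy,z).$$
There are no others, and one can find $f$ by hand. Let $\mathbf e_{ij}$ be the matrix units and put
$$g(c)=\sum_{i=1}^m\varphi(\mathbf e_{i1},\mathbf e_{1i}c).\tag{2}$$
By (1) with $x=a$, $y=\mathbf e_{i1}$, $z=\mathbf e_{1i}b$,
$$\varphi(a\mathbf e_{i1},\mathbf e_{1i}b)=\varphi(\mathbf e_{i1},\mathbf e_{1i}ba)+\varphi(a,\mathbf e_{ii}b).$$
Sum over $i$: the right side becomes $g(ba)+\varphi(a,b)$. On the left, $a\mathbf e_{i1}=\sum_ja_{ji}\mathbf e_{j1}$ and $\sum_ia_{ji}\mathbf e_{1i}=\mathbf e_{1j}a$, so the sum is $\sum_j\varphi(\mathbf e_{j1},\mathbf e_{1j}ab)=g(ab)$. Hence $\varphi(a,b)=g(ab)-g(ba)$, and $f=-g$ does the job.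

Now look at sizes. Let $M_m$ act on $\ell^p_m$ and carry the operator norm. Formula (2) has $m$ terms, so it gives only $\|g\|\le m\|\varphi\|$, and the loss is real. Start from $f_0(c)=c_{11}$, so that $\varphi(a,b)=(ba)_{11}-(ab)_{11}$ and $\|\varphi\|\le2$. Then
$$\varphi(\mathbf e_{i1},\mathbf e_{1i}c)=(\mathbf e_{1i}c\,\mathbf e_{i1})_{11}-(\mathbf e_{ii}c)_{11}=c_{ii}-\delta_{i1}c_{11},$$
so $g(c)=\operatorname{tr}(c)-c_{11}$ and $|g(1)|=m-1$. For $m=2$ this is $g(c)=c_{22}$: we recovered $-c_{22}=c_{11}-\operatorname{tr}(c)$ in place of $c_{11}$. The two differ by a multiple of the trace, which (1) cannot see, and the trace is large.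

A better average removes the factor $m$. Let $G$ be the finite group of signed permutation matrices; its elements are isometries of $\ell^p_m$. Put $g(c)=|G|^{-1}\sum_{\gamma\in G}\varphi(\gamma,\gamma^{-1}c)$, so $\|g\|\le\|\varphi\|$. For $h\in G$, (1) gives $\varphi(h\gamma,\gamma^{-1}b)=\varphi(\gamma,\gamma^{-1}bh)+\varphi(h,b)$. Average over $\gamma$; substituting $\gamma'=h\gamma$ on the left, we obtain $g(hb)=g(bh)+\varphi(h,b)$. Both sides are linear in $h$, and $G$ spans $M_m$: the difference of two diagonal sign matrices that differ only at place $i$ is $\pm2\mathbf e_{ii}$, and $\mathbf e_{ii}$ times a permutation matrix gives any $\mathbf e_{ij}$. So $\varphi(a,b)=f(ba)-f(ab)$ with $f=-g$ and $\|f\|\le\|\varphi\|$, for every $m$. In the example, $f(c)=c_{11}-\frac1m\operatorname{tr}(c)$.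

The constant no longer depends on the size of the matrices. What happens if we work with a whole bounded sequence of matrices, or of compact operators, at once?

## 2. From one matrix algebra to bounded sequences of compact operators

Let $A$ be a Banach algebra. Its dual $A^*$ is a bimodule by $(a\cdot f)(b)=f(ba)$ and $(f\cdot a)(b)=f(ab)$. A **derivation** is a linear map $D:A\to A^*$ with $D(ab)=a\cdot D(b)+D(a)\cdot b$. It is **inner** if $D(a)=a\cdot f-f\cdot a$ for some $f\in A^*$; we write $\mathrm{ad}_f$ for this map. The algebra is **weakly amenable** if every bounded derivation $A\to A^*$ is inner. With $\varphi(a,b)=D(a)(b)$, the derivation law is exactly (1), and $D=\mathrm{ad}_f$ means $\varphi(a,b)=f(ba)-f(ab)$. So Section 1 says that $M_m$ is weakly amenable, and that $f$ can be found with $\|f\|\le\|D\|$.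

For an index set $I$ let $\ell^\infty(I,A)$ be the Banach algebra of bounded families $(a_\alpha)_{\alpha\in I}$ in $A$, with the supremum norm and coordinatewise product; $\ell^\infty(A)$ is the case $I=\mathbb N$.

**Definition ($\mathfrak L^p$-space).** Let $p\in[1,\infty]$. A Banach space $E$ is an $\mathfrak L^p$-space (in the sense of Lindenstrauss and Pełczyński) if there is $\lambda\ge1$ such that every finite dimensional subspace $F\subseteq E$ lies in a finite dimensional subspace $G\subseteq E$ whose Banach–Mazur distance to $\ell^p_{\dim G}$ is at most $\lambda$.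

*Example.* The space $\ell^p$ is an $\mathfrak L^p$-space for $1\le p\le\infty$, and $c_0$ is an $\mathfrak L^\infty$-space. Given $F$ with $\dim F=d\ge1$ and small $\eta>0$, we look for a projection $P$ of norm $1$ on $E$ whose range is isometric to $\ell^p_m$ and which satisfies $\|Px-x\|\le\eta\|x\|$ on $F$. For $\ell^p$ with $p<\infty$ and for $c_0$, the projection onto the first $m$ coordinates works for large $m$, since the unit sphere of $F$ is compact. For $\ell^\infty$, partition $\mathbb N$ into finitely many nonempty sets $A_1,\dots,A_m$ on which the vectors of a fixed basis of $F$ oscillate very little, pick $n_r\in A_r$, and put $Px=\sum_rx(n_r)1_{A_r}$. Now move the range of $P$ slightly so that it contains $F$. The map $P$ is injective on $F$, with $\|Px\|\ge(1-\eta)\|x\|$. On $F'=P(F)$ define $T(Px)=x-Px$, so $\|T\|\le\eta/(1-\eta)$, and let $R$ be a projection of $E$ onto $F'$ with $\|R\|\le d$ (Auerbach). Then $W=\mathrm{id}+TR$ satisfies $\|W-\mathrm{id}\|\le t:=d\eta/(1-\eta)$. For $t\le1/3$ it is invertible,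 $G=W(PE)$ contains $W(Px)=x$ for all $x\in F$, and the distance of $G$ to $\ell^p_m$ is at most $(1+t)/(1-t)\le2$.

The question is Open Problem 1 of "Amenability Properties Of Certain Banach Algebras Of Operators On Banach Spaces": *let $p\in[1,\infty]\setminus\{2\}$, and let $E$ be an infinite dimensional $\mathfrak L^p$-space. Is $\ell^\infty(\mathcal K(E))$ weakly amenable? In particular, is $\ell^\infty(\mathcal K(\ell^p))$ weakly amenable?* The answer is yes, for every $p\in[1,\infty]$, including $p=2$.

One warning first. A derivation on $\ell^\infty(\mathcal K(\ell^p))$ cannot be studied one coordinate at a time. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and $f(c)=\lim_{\mathcal U}(c_n)_{11}$. The form $\varphi(a,b)=f(ba)-f(ab)$ vanishes whenever $\|a_n\|\to0$, so it vanishes if $a$ lives in finitely many coordinates. Yet for the constant sequences $a_n=\mathbf e_{21}$, $b_n=\mathbf e_{12}$ we have $b_na_n=\mathbf e_{11}$ and $a_nb_n=\mathbf e_{22}$, so $\varphi(a,b)=1$.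

## 3. Averages whose number of terms grows with the matrix size

The sensible first attempt is to run the group average of Section 1 in all coordinates simultaneously. Let $A=\ell^\infty(\mathcal K(\ell^p))$ with $p<\infty$, and let $P_{(m)}$ be the projection onto the first $m$ coordinates. Given finitely many $a\in A$, choose $m_n$ such that $P_{(m_n)}a_n$ is close to $a_n$ for all $n$. Let $G_n$ be the group of signed permutation matrices of size $m_n$. Each $\gamma=(\gamma_n)\in\Gamma=\prod_nG_n$ is an element of $A$ of norm $1$, and we would like to average the bounded function $\gamma\mapsto\varphi(\gamma,\gamma^{-1}c)$ over $\Gamma$.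

In one coordinate the average has $2^{m_n}m_n!$ terms, but a finite sum in $A$ has the same number of terms in every coordinate. And the $m_n$ cannot be kept bounded: for $a_n=P_{(n)}$ the condition $\|P_{(m_n)}a_n-a_n\|<1$ forces $m_n\ge n$. Since $D$ is only norm bounded, no continuity in the product topology of $\Gamma$ is available either. The remaining hope is an invariant mean on $\ell^\infty(\Gamma)$, with $\Gamma$ regarded as a discrete group. When $(m_n)$ is unbounded there is none. Indeed the free group on two generators is residually finite, so it embeds in a product of countably many finite groups $H_1,H_2,\dots$. Choose $n_1<n_2<\cdots$ with $m_{n_r}\ge|H_r|$, so that $H_r$ embeds in the symmetric group on $m_{n_r}$ letters, hence in $G_{n_r}$. Then $\Gamma$ contains the free group, and a group with an invariant mean cannot contain it.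

So this is where the attempt stops: the number of terms is tied to the matrix size $m_n$. We need an average with $k$ terms, $k$ being the same in all coordinates, while the block sizes $m_n$ stay free. Such an average can no longer be exact; we will accept an error of order $1/k$.

## 4. Bounded traces and $k$ copies on the diagonal

The matrix trace was the trouble in Section 1. On $\mathcal K(\ell^p)$, $1\le p<\infty$, there is no nonzero bounded trace, and the reason is instructive. Fix $m$ and divide $\mathbb N$ into blocks of length $m$, block $j$ being $jm+1,\dots,(j+1)m$ for $j\ge0$. Let $P_j$ be the projection onto block $j$, let $V_j$ be the canonical shift from block $0$ to block $j$ (zero off block $0$), and $V_j'$ the reverse shift (zero off block $j$). Then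
$$V_i'V_j=\delta_{ij}P_0,\qquad V_jV_j'=P_j .\tag{3}$$
For an operator $a$ put $\theta(a)=\sum_{i=1}^kV_iaV_i'$. This places the same block $P_0aP_0$ in $k$ diagonal positions, so $\|\theta(a)\|=\|P_0aP_0\|\le\|a\|$. But if $\tau$ is a bounded trace, then
$$\tau(\theta(a))=\sum_{i=1}^k\tau(V_i'V_ia)=k\,\tau(P_0a).$$
Thus $|\tau(P_{(m)}a)|\le\|\tau\|\|a\|/k$ for all $k$, so $\tau(P_{(m)}a)=0$; let $m\to\infty$ to get $\tau(a)=0$ for compact $a$. The operator $\theta(a)$ has the norm of one copy but the trace of $k$ copies. In $\ell^\infty(\mathcal K(\ell^p))$ the same computation runs with one $k$ for all coordinates and block lengths $m_n$ that depend on the coordinate. This is the independence that the group average lacked.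

Can one treat a derivation the same way? The number $\varphi(\theta(a),\theta(b))$ is bounded independently of $k$, and one might hope that it equals $k\varphi(ea,eb)$ with $e=P_0$. This is false. For $f(c)=c_{11}$ and $\varphi(a,b)=f(ba)-f(ab)$, we have $f\circ\theta=0$ (block $0$ is not used in $\theta$). By (3), $\theta(b)\theta(a)=\theta(bea)$, hence $\varphi(\theta(a),\theta(b))=f(\theta(bea))-f(\theta(aeb))=0$, while $\varphi(ea,eb)$ is not always zero. What is missing is a correction that comes from a functional. The candidate, a $k$-term analogue of (2), is $g(c)=\frac1k\sum_i\varphi(V_i',V_ic)$. In the example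
$$g(c)=\frac1k\sum_{i=1}^k\big(f(V_icV_i')-f(V_i'V_ic)\big)=-f(P_0c)=-f(c),$$
so $-g$ recovers $f$ exactly. The next section shows that this correction is always the right one.

## 5. Property $(\mathrm S_C)$ and bounded derivations

**Definition.** Let $C\ge1$. A Banach algebra $A$ has **property $(\mathrm S_C)$** if for every finite $S\subset A$, every $\varepsilon>0$ and every $k\in\mathbb N$ there are $e,s_1,\dots,s_k,t_1,\dots,t_k\in A$ such that

1. $t_is_j=\delta_{ij}e$;
2. $\|ea-a\|\le\varepsilon$ for $a\in S$;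
3. $\|s_i\|\le1$ and $\|t_i\|\le C$ (hence $\|e\|\le C$);
4. $\theta(a):=\sum_{i=1}^ks_iat_i$ satisfies $\|\theta(a)\|\le C\|a\|$ for all $a\in A$.

The constant $C$ may not depend on $k$.

*Example.* Let $E=\ell^p$ $(1\le p<\infty)$ or $E=c_0$. Then $\mathcal K(E)$ has $(\mathrm S_1)$. Given $S,\varepsilon,k$, choose $m$ with $\|P_{(m)}a-a\|\le\varepsilon$ for $a\in S$ and take $e=P_0=P_{(m)}$, $s_i=V_i$, $t_i=V_i'$ for $1\le i\le k$, as in Section 4. Also $\ell^\infty(I,\mathcal K(E))$ has $(\mathrm S_1)$: make these choices in every coordinate $\alpha$ with the same $\varepsilon$ and $k$, and with $m=m_\alpha$.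

*Non-example.* $M_m$ fails $(\mathrm S_C)$ for every $C$. Take $S=\{1\}$, $\varepsilon=1/2$, $k=2$. Then $e$ is invertible, and $(x_1,x_2)\mapsto s_1x_1+s_2x_2$ is injective from $\mathbb C^m\oplus\mathbb C^m$ to $\mathbb C^m$, because $t_i$ maps the image to $ex_i$. This is impossible.

**Theorem 1.** If $A$ has $(\mathrm S_C)$, every bounded derivation $D:A\to A^*$ is inner, $D(a)=a\cdot f-f\cdot a$, with $\|f\|\le C\|D\|$.

The algebra of the proof is in the following identity.

**Lemma 1.** Let $\varphi(a,b)=D(a)(b)$, let $e,s_i,t_i$ be as in $(\mathrm S_C)$, and put $g(c)=\frac1k\sum_{i=1}^k\varphi(t_i,s_ic)$. Then $\|g\|\le C\|D\|$, and for all $a,b\in A$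
$$\tfrac1k\,\varphi(\theta(a),\theta(b))=\varphi(ea,eb)+g(bea)-g(aeb).\tag{4}$$

*Proof.* The norm bound is clear, as each term is at most $\|D\|\|t_i\|\|s_i\|\|c\|\le C\|D\|\|c\|$ and we take the mean of $k$ terms.

**Step 1: move $\theta(b)$ past $s_i$ and $t_i$.** This is what makes the copies interact simply. By condition 1,
$$\theta(b)s_i=\sum_js_jb\,t_js_i=s_ibe,\qquad t_i\theta(b)=\sum_jt_is_j\,bt_j=ebt_i.\tag{5}$$

**Step 2: expand one summand of $\theta(a)=\sum_is_iat_i$.** We peel off $t_i$ and then $s_i$ by the law (1). With $x=s_ia$, $y=t_i$, $z=\theta(b)$, and (5),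
$$\varphi(s_iat_i,\theta(b))=\varphi(t_i,\theta(b)s_ia)+\varphi(s_ia,t_i\theta(b))=\varphi(t_i,s_ibea)+\varphi(s_ia,ebt_i).$$
With $x=s_i$, $y=a$, $z=ebt_i$, and $t_is_i=e$,
$$\varphi(s_ia,ebt_i)=\varphi(a,ebt_is_i)+\varphi(s_i,aebt_i)=\varphi(a,ebe)+\varphi(s_i,aebt_i).$$

**Step 3: trade the term with $s_i$ in the first place for one with $t_i$.** Here we use that $e=t_is_i$. For $c=aeb$, (1) with $x=t_i$, $y=s_i$ gives
$$\varphi(e,c)=\varphi(t_is_i,c)=\varphi(s_i,ct_i)+\varphi(t_i,s_ic),$$
so $\varphi(s_i,aebt_i)=\varphi(e,aeb)-\varphi(t_i,s_iaeb)$.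

**Step 4: collect.** Again by (1), $\varphi(a,ebe)+\varphi(e,aeb)=\varphi(ea,eb)$. Therefore
$$\varphi(s_iat_i,\theta(b))=\varphi(t_i,s_ibea)+\varphi(ea,eb)-\varphi(t_i,s_iaeb).$$
Sum over $i$ and divide by $k$. $\square$

*Proof of Theorem 1.* **Passing to the limit.** We let $e$ act more and more like a left identity and $k\to\infty$, so that (4) loses its left side. For finite $S\subset A$ and $r\in\mathbb N$ apply Lemma 1 with $\varepsilon=1/r$ and $k=r$, and call the functional $g_{S,r}$. For $a,b\in S$:
$$|\varphi(ea,eb)-\varphi(a,b)|\le|\varphi(ea,eb-b)|+|\varphi(ea-a,b)|\le\|D\|\,(C\|a\|+\|b\|)/r,$$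
$$|g_{S,r}(bea)-g_{S,r}(ba)|\le C\|D\|\|b\|/r,\qquad|g_{S,r}(aeb)-g_{S,r}(ab)|\le C\|D\|\|a\|/r,$$
$$\big|\tfrac1k\varphi(\theta(a),\theta(b))\big|\le C^2\|D\|\|a\|\|b\|/r.$$
The pairs $(S,r)$ are directed by inclusion and order, and the net $(-g_{S,r})$ lies in the ball of radius $C\|D\|$ of $A^*$. Let $f$ be a weak$^*$ cluster point. For fixed $a,b$ we have $a,b\in S$ eventually, and (4) becomes in the limit $0=\varphi(a,b)-f(ba)+f(ab)$. So $D(a)(b)=f(ba)-f(ab)$ and $\|f\|\le C\|D\|$. $\blacksquare$

Together with the example above, this already shows that $\ell^\infty(\mathcal K(\ell^p))$, $1\le p<\infty$, and $\ell^\infty(\mathcal K(c_0))$ are weakly amenable. For a general $\mathfrak L^p$-space there are no coordinates, and we must find substitutes for the block projection and the shifts.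

## 6. Two factorizations in $\mathfrak L^p$-spaces

The substitutes are a map that looks like an identity through $\ell^p_m$ (this will give $e$), and a well complemented copy of $\ell^p_{km}$ (this holds the $k$ copies).

**Lemma 2.** Let $E$ be an infinite dimensional $\mathfrak L^p$-space, $1\le p\le\infty$. There is $C_0$ such that:

(a) for every finite dimensional $F\subset E$, $F\ne\{0\}$, and $0<\delta<1$ there are $m\ge1$, $v:E\to\ell^p_m$, $u:\ell^p_m\to E$ with $\|u\|\|v\|\le C_0$ and $\|uvx-x\|\le\delta\|x\|$ for $x\in F$ (in particular $u,v\ne0$);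

(b) for every $N\ge1$ there are $u_N:\ell^p_N\to E$, $v_N:E\to\ell^p_N$ with $v_Nu_N=\mathrm{id}$ and $\|u_N\|\|v_N\|\le C_0$ (in particular $C_0\ge1$).

Let $\lambda$ be the constant of $E$ and $\kappa:E\to E^{**}$ the canonical embedding. We bound $\|u\|\|v\|$ in each part by a constant that depends on $E$ only; $C_0$ is the larger one.

### 6.1. The case $p=\infty$

Let $G\supseteq F$ be as in the definition and $w:G\to\ell^\infty_m$ an isomorphism with $\|w\|\|w^{-1}\|\le\lambda$. Extend each coordinate of $w$ by Hahn–Banach; this gives $v:E\to\ell^\infty_m$ with $\|v\|=\|w\|$. With $u=w^{-1}$ we have $uv=\mathrm{id}$ on $G$ and $vu=\mathrm{id}$, which proves (a). For (b), start from $F$ with $\dim F=N$. Then $m\ge N$, and we compose with the embedding of $\ell^\infty_N$ as the first $N$ coordinates of $\ell^\infty_m$ and with the coordinate projection $\ell^\infty_m\to\ell^\infty_N$.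

For $p<\infty$ the coordinatewise extension of $w:G\to\ell^p_m$ is only known to have norm at most $m^{1/p}\|w\|$, and this is useless. The definition says nothing about projections onto $G$. We first produce a factorization of $\kappa$ through one large $L^p$-space.

### 6.2. A factorization $\kappa=QJ$ through $L^p(\mu)$, $1\le p<\infty$

Recall the ultraproduct. For an ultrafilter $\mathcal U$ on an index set, and Banach spaces $Z_F$ indexed by it, $(Z_F)_{\mathcal U}$ is the space of bounded families $(z_F)$, $z_F\in Z_F$, modulo those with $\lim_{\mathcal U}\|z_F\|=0$, with norm $\|[(z_F)]\|=\lim_{\mathcal U}\|z_F\|$. For instance, if all $Z_F=\mathbb C$, then $[(z_F)]\mapsto\lim_{\mathcal U}z_F$ identifies the ultraproduct with $\mathbb C$. If all $Z_F$ are Hilbert spaces, the ultraproduct is a Hilbert space with inner product $\lim_{\mathcal U}\langle z_F,z'_F\rangle$.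

For each finite dimensional $F\subset E$, $F\ne\{0\}$, choose $G_F\supseteq F$ as in the definition and an isomorphism $w_F:\ell^p_{m_F}\to G_F$ with $\|w_F\|\le\lambda$ and $\|w_F^{-1}\|\le1$. The sets $\{F':F'\supseteq F\}$ have the finite intersection property, so some ultrafilter $\mathcal U$ on the set of all $F$ contains them all. Let $L=(\ell^p_{m_F})_{\mathcal U}$ and define
$$Jx=[(x_F)],\quad x_F=w_F^{-1}x\ \text{if }x\in F,\ x_F=0\ \text{otherwise};\qquad Q[(z_F)]=w^*\text{-}\lim_{\mathcal U}\kappa w_Fz_F .$$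
The map $J:E\to L$ is linear: for $x,y\in E$ the relation $(x+cy)_F=x_F+cy_F$ holds for all $F$ containing $x$ and $y$, a set in $\mathcal U$. Clearly $\|J\|\le1$. The limit defining $Q:L\to E^{**}$ exists because the family is bounded; it is zero if $\lim_{\mathcal U}\|z_F\|=0$, so $Q$ is well defined, it is linear, and $\|Q\|\le\lambda$. If $x\in F$ then $w_Fx_F=x$, so
$$QJ=\kappa .\tag{6}$$
An ultraproduct of $L^p$-spaces is isometric, as a Banach lattice, to some $L^p(\mu)$ (Dacunha-Castelle–Krivine, Studia Math. 41 (1972); Heinrich, J. reine angew. Math. 313 (1980)). So from now on $L=L^p(\mu)$. By (6), $\|x\|\le\lambda\|Jx\|$, so $J$ is an isomorphic embedding.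

### 6.3. Part (a) for $1\le p<\infty$

**Step 1: approximate the identity of $J(F)$ through $\ell^p_m$.** Let $0<\eta<1$. Approximate a basis $g_1,\dots,g_d$ of $J(F)$ by integrable simple functions $h_1,\dots,h_d$, and let $A_1,\dots,A_m$ be disjoint sets of finite positive measure such that all $h_i$ lie in the span of the $1_{A_r}$. Put
$$Pg=\sum_r\mu(A_r)^{-1}\Big(\int_{A_r}g\,d\mu\Big)1_{A_r}=\alpha\beta g,$$
where $\beta g=\big(\mu(A_r)^{1/p-1}\int_{A_r}g\big)_r\in\ell^p_m$ and $\alpha(c)=\sum_rc_r\mu(A_r)^{-1/p}1_{A_r}$. The map $\alpha$ is isometric. By Hölder, $|\int_{A_r}g|\le\|g1_{A_r}\|_p\,\mu(A_r)^{1-1/p}$, so $|(\beta g)_r|\le\|g1_{A_r}\|_p$ and $\|\beta\|\le1$. Hence $\|P\|\le1$, and $P$ fixes each $h_i$. For $g=\sum c_ig_i$ this gives $\|Pg-g\|\le2\sum_i|c_i|\|g_i-h_i\|$. All norms on $J(F)$ are equivalent, so for good enough approximations $\|Pg-g\|\le\eta\|g\|$ on $J(F)$. As $\eta<1$ and $J(F)\ne\{0\}$, $P\ne0$ and so $m\ge1$.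

**Step 2: return to $E^{**}$.** Put $v=\beta J:E\to\ell^p_m$ and $w=Q\alpha:\ell^p_m\to E^{**}$. By (6), for $x\in F$,
$$\|wvx-\kappa x\|=\|Q(PJx-Jx)\|\le\lambda\eta\|x\|.$$

**Step 3: come down from $E^{**}$ to $E$.** By the principle of local reflexivity there is a linear map $R:w(\ell^p_m)+\kappa(F)\to E$ with $\|R\|\le2$ and $R\kappa x=x$ for $x\in F$. Put $u=Rw$. Then $\|u\|\|v\|\le2\lambda$ and $\|uvx-x\|=\|R(wvx-\kappa x)\|\le2\lambda\eta\|x\|$ on $F$. Take $\eta=\delta/(2\lambda)$. Since $\delta<1$ and $F\ne\{0\}$, $uv\neq0$.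

### 6.4. Part (b) for $1<p<\infty$

Since $J$ embeds $E$ in the reflexive space $L^p(\mu)$, $E$ is reflexive. We regard $Q$ as a map $L^p(\mu)\to E$, and then $QJ=\mathrm{id}_E$.

*If $p=2$*, $E$ is isomorphic to an infinite dimensional Hilbert space. The span of $N$ orthonormal vectors and the orthogonal projection give (b), with a constant that depends only on the isomorphism.

*If $p\ne2$*, then $E$ is not isomorphic to a Hilbert space. Indeed, suppose $T:\ell^p_m\to\ell^2_m$ satisfies $\|x\|\le\|Tx\|\le K\|x\|$. The mean of $\|T\sum_i\pm\mathbf e_i\|^2$ over all signs is $\sum_i\|T\mathbf e_i\|^2\in[m,K^2m]$, and it also lies in $[m^{2/p},K^2m^{2/p}]$. Hence $m^{2/p}\le K^2m$ and $m\le K^2m^{2/p}$, that is, $K\ge m^{|1/2-1/p|}$. But $E$ contains subspaces $G$ of arbitrarily large dimension $m$ with $d(G,\ell^p_m)\le\lambda$, and in a space isomorphic to a Hilbert space the distances $d(G,\ell^2_m)$ would be bounded.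

**Lemma 3 (a form of the Kadec–Pełczyński theorem).** Let $2<q<\infty$, and let $X$ be isomorphic to a closed subspace of some $L^q(\nu)$ but not isomorphic to a Hilbert space. Then there are bounded $u:\ell^q\to X$, $v:X\to\ell^q$ with $vu=\mathrm{id}$.

*Proof.* Let $J_X:X\to L^q(\nu)$ be an isomorphic embedding.

**Step 1: reduce to a separable subspace and a probability measure.** If all finite dimensional subspaces of a space were uniformly isomorphic to Euclidean spaces, the construction of $J$ in 6.2, with $G_F=F$ and $\ell^2_{\dim F}$ in place of $\ell^p_{m_F}$, would embed the space isomorphically in an ultraproduct of Euclidean spaces, which is a Hilbert space. So there are finite dimensional $X_r\subset X$ with $d(X_r,\ell^2_{\dim X_r})\ge r$, and $X_0=\overline{\mathrm{span}}\bigcup_rX_r$ is separable and not isomorphic to a Hilbert space. Each function in $L^q(\nu)$ has $\sigma$-finite support. Using a countable dense set, we see that all functions in $J_X(X_0)$ vanish a.e. off a common $\sigma$-finite set $\Omega_0$.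 Choose $h>0$ in $L^q(\Omega_0)$ with norm $1$ and let $\mathbb P=h^q\nu$ on $\Omega_0$, a probability measure. The map $\tilde Vx=(1_{\Omega_0}J_Xx)/h$ is bounded from $X$ to $L^q(\mathbb P)$, because $\int|\tilde Vx|^q\,d\mathbb P=\int_{\Omega_0}|J_Xx|^q\,d\nu$. By the same formula $V=\tilde V|_{X_0}$ is an isomorphic embedding.

**Step 2: find functions that are small in $L^2$.** We have $\|\cdot\|_2\le\|\cdot\|_q$. If the two norms were equivalent on $V(X_0)$, then $X_0$ would be isomorphic to a complete inner product space. So there are $x_n\in X_0$ such that $f_n=Vx_n$ satisfies $\|f_n\|_q=1$ and $\|f_n\|_2\to0$.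

**Step 3: make a subsequence almost disjoint.** Let $\varepsilon_k=2^{-k-4}$. Choose $n_1<n_2<\cdots$ inductively and put $B_k=\{|f_{n_k}|>\varepsilon_k\}$. Then $\|f_{n_k}1_{B_k^c}\|_q\le\varepsilon_k$, and $\mathbb P(B_k)\le\varepsilon_k^{-2}\|f_{n_k}\|_2^2$. For large $n_k$ the set $B_k$ has very small measure, so by absolute continuity of the integrals of $|f_{n_j}|^q$ we can arrange $\|f_{n_j}1_{B_k}\|_q\le2^{-k}\varepsilon_j$ for all $j<k$. The sets $A_k=B_k\setminus\bigcup_{l>k}B_l$ are disjoint. Put $y_k=f_{n_k}1_{A_k}$. Since $A_k^c\subset B_k^c\cup\bigcup_{l>k}B_l$,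
$$\|f_{n_k}-y_k\|_q\le\varepsilon_k+\sum_{l>k}2^{-l}\varepsilon_k\le2\varepsilon_k,\qquad1-2\varepsilon_k\le\|y_k\|_q\le1.$$

**Step 4: build the two maps.** Choose $y_k^*\in L^{q'}(\mathbb P)$ of norm one, supported on $A_k$, with $\int y_ky_k^*\,d\mathbb P=\|y_k\|_q$, and put $Wf=(\int fy_k^*\,d\mathbb P)_k$. As $|\int fy_k^*|\le\|f1_{A_k}\|_q$, $W$ maps $L^q(\mathbb P)$ to $\ell^q$ with $\|W\|\le1$. For finitely supported $c$,
$$\Big\|\sum c_kf_{n_k}\Big\|_q\le\Big\|\sum c_ky_k\Big\|_q+\sum2\varepsilon_k|c_k|\le2\|c\|_q ,$$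
because the $y_k$ are disjoint with norm at most $1$ and $\sum_k2\varepsilon_k=\frac18$. Since $V$ is an isomorphic embedding, $Uc=\sum c_kx_{n_k}$ extends to a bounded operator $\ell^q\to X_0$. For the unit vectors, $Wy_k=\|y_k\|\mathbf e_k$, so
$$\|WVU\mathbf e_k-\mathbf e_k\|\le\|W(f_{n_k}-y_k)\|+\big|\|y_k\|-1\big|\le4\varepsilon_k,$$
and $\|WVU-\mathrm{id}\|\le\sum_k4\varepsilon_k=\frac14<1$. Hence $WVU$ is invertible on $\ell^q$. Take $u=U$ and $v=(WVU)^{-1}W\tilde V$, which is defined on all of $X$; then $vu=\mathrm{id}$. $\square$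

If $2<p<\infty$, apply Lemma 3 to $X=E$ and $q=p$. If $1<p<2$, dualize: $J^*Q^*=\mathrm{id}_{E^*}$, so $Q^*$ embeds $E^*$ in $L^{p'}(\mu)$ with $p'>2$, and $E^*$ is not isomorphic to a Hilbert space since $E=E^{**}$ is not. Lemma 3 gives $u:\ell^{p'}\to E^*$, $v:E^*\to\ell^{p'}$ with $vu=\mathrm{id}$, and then $v^*:\ell^p\to E$, $u^*:E\to\ell^p$ satisfy $u^*v^*=\mathrm{id}$. In both cases $\mathrm{id}_{\ell^p}$ factors through $E$. Restrict to the first $N$ coordinates to get (b) with a bound independent of $N$.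

### 6.5. Part (b) for $p=1$

Here reflexivity is lost, and we use the space $L^*$. By Kakutani's theorem the dual $L^*$ of an $L^1$-space is isometric to some $C(K)$. An operator is weakly compact if it maps the unit ball to a relatively weakly compact set. We use three classical facts:

- (Grothendieck, Canad. J. Math. 5 (1953)) a weakly compact operator from $C(K)$ into a Banach space maps relatively weakly compact sets to relatively norm compact sets;
- (Pełczyński, Bull. Acad. Polon. Sci. 10 (1962)) if an operator $C(K)\to Y$ is not weakly compact, there is a subspace of $C(K)$ isomorphic to $c_0$ on which it is an isomorphism onto its image;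
- (Bessaga–Pełczyński, Studia Math. 17 (1958)) if $E^*$ contains a subspace isomorphic to $c_0$, then $E$ contains a complemented subspace isomorphic to $\ell^1$.

**Step 1: $E^*$ is complemented in $C(K)$.** Let $T=Q^*\kappa_{E^*}:E^*\to L^*$, with $\kappa_{E^*}:E^*\to E^{***}$ canonical. For $f\in E^*$ and $x\in E$, (6) gives
$$\langle J^*Tf,x\rangle=\langle Q^*\kappa_{E^*}f,Jx\rangle=\langle\kappa_{E^*}f,QJx\rangle=\langle\kappa_{E^*}f,\kappa x\rangle=f(x),$$
so $J^*T=\mathrm{id}_{E^*}$, and $\Pi=TJ^*$ is a projection on $C(K)$.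

**Step 2: $J^*$ is not weakly compact.** Suppose it is. Then $\Pi$ is weakly compact, so $\Pi(\mathrm{Ball})$ is relatively weakly compact, and by the first fact $\Pi(\Pi(\mathrm{Ball}))=\Pi(\mathrm{Ball})$ is relatively norm compact. So $\Pi$ is compact, and $\mathrm{id}_{E^*}=J^*TJ^*T=J^*\Pi T$ is compact, which contradicts $\dim E=\infty$.

**Step 3: conclude.** By the second fact $E^*$ contains a copy of $c_0$; by the third, $E$ contains a complemented copy of $\ell^1$. So $\mathrm{id}_{\ell^1}$ factors through $E$, and restriction to $N$ coordinates gives (b). This ends the proof of Lemma 2. $\blacksquare$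

## 7. $\mathcal K(E)$ and $\ell^\infty(I,\mathcal K(E))$ have $(\mathrm S_C)$

**Theorem 2.** If $E$ is an infinite dimensional $\mathfrak L^p$-space, $1\le p\le\infty$, there is $C$ such that $\mathcal K(E)$, and $\ell^\infty(I,\mathcal K(E))$ for every index set $I$, have $(\mathrm S_C)$. Hence $\ell^\infty(\mathcal K(E))$ is weakly amenable.

*Proof.* Let $S\subset\mathcal K(E)$ be finite, $\varepsilon>0$ and $k\in\mathbb N$.

**Step 1: construct $e$, an approximate left identity for $S$ that factors through $\ell^p_m$.** Let $0<\delta<1$. The sets $a(\mathrm{Ball}\,E)$, $a\in S$, are relatively compact, so there is a finite dimensional $F\ne\{0\}$ such that each of their points has distance at most $\delta$ from some $y\in F$. Let $v':E\to\ell^p_m$ and $u':\ell^p_m\to E$ come from Lemma 2(a) for $(F,\delta)$, and put $e=u'v'$, so $\|e\|\le C_0$. If $\|x\|\le1$, $a\in S$ and $y\in F$ with $\|ax-y\|\le\delta$, then $\|y\|\le\|a\|+\delta$ and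
$$\|eax-ax\|\le\|e(ax-y)\|+\|ey-y\|+\|y-ax\|\le(C_0+1)\delta+\delta(\|a\|+\delta).$$
For small $\delta$ this is at most $\varepsilon$ for all $a\in S$. Now $m$ is fixed.

**Step 2: construct the $k$ copies.** Let $u=u_{km}$, $v=v_{km}$ come from Lemma 2(b) with $N=km$. Identify $\ell^p_{km}=\ell^p_k(\ell^p_m)$, with coordinate embeddings $\iota_i:\ell^p_m\to\ell^p_{km}$ and projections $\pi_i$, $1\le i\le k$. Define the finite rank operators
$$s_i=u\,\iota_i\,v',\qquad t_i=u'\,\pi_i\,v .$$
Since $vu=\mathrm{id}$, $t_is_j=u'\pi_i\iota_jv'=\delta_{ij}u'v'=\delta_{ij}e$.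

**Step 3: bound $\theta$ independently of $k$ and $m$.** We have
$$\theta(a)=\sum_is_iat_i=u\Big(\sum_i\iota_i\,(v'au')\,\pi_i\Big)v .$$
The operator in brackets is the diagonal sum of $k$ copies of $v'au'$ on $\ell^p_k(\ell^p_m)$, and it has the norm of $v'au'$. So $\|\theta(a)\|\le\|u\|\|v\|\|u'\|\|v'\|\|a\|\le C_0^2\|a\|$.

**Step 4: normalize.** The operators $u,v,u',v'$ are nonzero. Multiplying $u$ by a positive scalar and $v$ by its inverse changes neither $vu$ nor $\theta$; likewise for $u',v'$, and $e=u'v'$ stays the same. So we may assume $\|u\|=\|v\|\le C_0^{1/2}$ and $\|u'\|=\|v'\|\le C_0^{1/2}$, hence $\|s_i\|,\|t_i\|\le C_0$. Replace $(s_i,t_i)$ by $(C_0^{-1}s_i,C_0t_i)$; $e$ and $\theta$ do not change. Now $\|s_i\|\le1$ and $\|t_i\|\le C_0^2$, and $\mathcal K(E)$ has $(\mathrm S_C)$ with $C=C_0^2$.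

**Step 5: pass to bounded families.** Let $A=\ell^\infty(I,\mathcal K(E))$, $S\subset A$ finite, $\varepsilon>0$, $k\in\mathbb N$. For each $\alpha\in I$ apply Steps 1–4 to $\{a_\alpha:a\in S\}$ with the same $\varepsilon$ and $k$; the number $m=m_\alpha$ may depend on $\alpha$. By the uniform bounds in condition 3 the families $(e_\alpha)$, $(s_{i,\alpha})$, $(t_{i,\alpha})$ belong to $A$. Conditions 1–4 hold coordinatewise with the same constants, hence in $A$. With $I=\mathbb N$, Theorem 1 shows that $\ell^\infty(\mathcal K(E))$ is weakly amenable. $\blacksquare$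

## 8. A homotopy between $\theta$ and $k$ copies of $a\mapsto ea$

Identity (4) is the first of a sequence of identities, one in each degree of Hochschild cohomology. Recall that a bounded $n$-cochain is a bounded $n$-linear map $\phi:A^n\to A^*$, and
$$(\delta\phi)(a_1,\dots,a_{n+1})=a_1\cdot\phi(a_2,\dots)+\sum_{l=1}^n(-1)^l\phi(\dots,a_la_{l+1},\dots)+(-1)^{n+1}\phi(a_1,\dots,a_n)\cdot a_{n+1}.$$
Cocycles are the $\phi$ with $\delta\phi=0$, coboundaries are the $\delta\psi$, and $\mathcal H^n(A,A^*)$ is their quotient. For $n=0$ a cochain is $f\in A^*$, with $\delta f(a)=a\cdot f-f\cdot a$, so $\mathcal H^0(A,A^*)$ is the space of bounded traces. For $n=1$ cocycles are bounded derivations and coboundaries are inner derivations.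

**Theorem 3.** Let $A$ have $(\mathrm S_C)$.

(i) $\mathcal H^n(A,A^*)=\{0\}$ for all $n\ge0$. For $n\ge1$ every bounded $n$-cocycle $\Phi$ is the coboundary of a cochain of norm $\le nC^n\|\Phi\|$.

(ii) Every quotient of $A$ by a closed ideal has $(\mathrm S_C)$.

(iii) Hence for $E$ an infinite dimensional $\mathfrak L^p$-space, $\ell^\infty(I,\mathcal K(E))$ and all its quotients by closed ideals, in particular all ultrapowers of $\mathcal K(E)$, have vanishing $\mathcal H^n(\,\cdot\,,(\cdot)^*)$ for $n\ge0$, and are weakly amenable.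

(iv) The same conclusion holds for every Banach space $E\ne\{0\}$ for which $\mathcal K(E)$ has a bounded left approximate identity and there is $C'$ such that for every $k$ there are $\sigma_i,\tau_i\in\mathcal B(E)$ $(1\le i\le k)$ with $\tau_i\sigma_j=\delta_{ij}\mathrm{id}$, $\|\sigma_i\|\|\tau_i\|\le C'$ and $\|\sum_i\sigma_ia\tau_i\|\le C'\|a\|$ for $a\in\mathcal K(E)$. Examples are $E=\ell^q(X)$ $(1\le q<\infty)$ and $E=c_0(X)$ for any $X\ne\{0\}$ with the bounded compact approximation property.

### 8.1. Proof of (i)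

**Step 1: turn cochains into forms.** Put $\Phi(a_0,a_1,\dots,a_n)=\phi(a_1,\dots,a_n)(a_0)$. Since $(a_1\cdot\phi(a_2,\dots))(a_0)=\phi(a_2,\dots)(a_0a_1)$ and $(\phi(a_1,\dots,a_n)\cdot a_{n+1})(a_0)=\phi(a_1,\dots,a_n)(a_{n+1}a_0)$, the form of $\delta\phi$ is $\Phi\circ b$ with
$$b=\sum_{l=0}^{n+1}(-1)^ld_l:\ A^{\otimes(n+2)}\to A^{\otimes(n+1)}$$
on algebraic tensor powers. Here $d_l$, $0\le l\le n$, multiplies the entries in positions $l$ and $l+1$ (positions are counted from $0$), and $d_{n+1}(a_0\otimes\cdots\otimes a_{n+1})=a_{n+1}a_0\otimes a_1\otimes\cdots\otimes a_n$.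

**Step 2: a second product.** The elements $aeb$ in (4) suggest it. Given $e,s_i,t_i$, let $A_\circ$ be $A$ with the product $a\circ b=aeb$, with faces $d_l^\circ$ and boundary $b_\circ$. Put $\rho(a)=ea$. Then $\rho$ and $\theta$ are homomorphisms $A_\circ\to A$, since $ea\,eb=e(aeb)$ and $\sum_{i,j}s_iat_is_jbt_j=\sum_is_iaebt_i$. By (5) we also have
$$t_i\theta(a)=\rho(a)t_i,\qquad\theta(a)s_ia'=s_i(a\circ a'),\qquad s_ia\,\rho(a')=s_i(a\circ a').\tag{7}$$

**Step 3: the homotopy.** We join the $(n+1)$-fold tensor powers of $\theta$ and of $\rho$ by letting the entry $t_i$ wander from left to right. For $0\le j\le n$ define $h_j:A^{\otimes(n+1)}\to A^{\otimes(n+2)}$ by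
$$h_j(a_0\otimes\cdots\otimes a_n)=\sum_{i=1}^ks_ia_0\otimes\rho(a_1)\otimes\cdots\otimes\rho(a_j)\otimes t_i\otimes\theta(a_{j+1})\otimes\cdots\otimes\theta(a_n).$$
The entry $t_i$ stands in position $j+1$, $\rho(a_r)$ in position $r\le j$, and $\theta(a_r)$ in position $r+1$ for $r\ge j+1$.

**Lemma 4.** With $h=\sum_j(-1)^jh_j$ in each degree (on $n$-fold tensors $j$ runs from $0$ to $n-1$), on $A^{\otimes(n+1)}$ with $n\ge1$
$$bh+hb_\circ=\theta^{\otimes(n+1)}-k\,\rho^{\otimes(n+1)}.\tag{8}$$

*Proof.* First we compute every face of every $h_j$.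

- For $0\le l<j\le n$: $d_lh_j=h_{j-1}d_l^\circ$. If $l=0$, use $s_ia_0\rho(a_1)=s_i(a_0\circ a_1)$. If $l\ge1$, positions $l,l+1\le j$ hold $\rho(a_l),\rho(a_{l+1})$, with product $\rho(a_l\circ a_{l+1})$. In both cases one $\rho$-entry has disappeared, hence the index $j-1$.
- For $1\le j\le n$: $d_jh_j=d_jh_{j-1}$. Both equal $\sum_is_ia_0\otimes\rho(a_1)\otimes\cdots\otimes\rho(a_{j-1})\otimes z_i\otimes\theta(a_{j+1})\otimes\cdots\otimes\theta(a_n)$. In the first case $z_i=\rho(a_j)t_i$, in the second $z_i=t_i\theta(a_j)$, and these agree by (7).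
- For $j+1<l\le n+1$: $d_lh_j=h_jd_{l-1}^\circ$. If $l\le n$, positions $l,l+1$ hold $\theta(a_{l-1}),\theta(a_l)$, with product $\theta(a_{l-1}\circ a_l)$. If $l=n+1$, then $j<n$, the last entry is $\theta(a_n)$, and $\theta(a_n)s_ia_0=s_i(a_n\circ a_0)$ by (7).
- At the ends, $d_0h_0=\theta^{\otimes(n+1)}$, because $\sum_is_ia_0t_i=\theta(a_0)$; and $d_{n+1}h_n=k\,\rho^{\otimes(n+1)}$, because $t_is_ia_0=ea_0$ for each of the $k$ values of $i$.

Now split $bh=\sum_{l=0}^{n+1}\sum_{j=0}^n(-1)^{l+j}d_lh_j$. The terms with $l=j$ and $l=j+1$ give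
$$\sum_{j=0}^nd_jh_j-\sum_{j=0}^nd_{j+1}h_j=d_0h_0-d_{n+1}h_n+\sum_{j=1}^n(d_jh_j-d_jh_{j-1})=d_0h_0-d_{n+1}h_n .$$
The terms with $l<j$ give, with $j'=j-1$, $-\sum_{0\le l\le j'\le n-1}(-1)^{l+j'}h_{j'}d_l^\circ$. The terms with $l>j+1$ give, with $l'=l-1$, $-\sum_{0\le j<l'\le n}(-1)^{l'+j}h_jd_{l'}^\circ$. These last two sums together run once over all pairs $0\le j\le n-1$, $0\le l\le n$, so they add up to $-hb_\circ$. $\square$

**Step 4: apply (8) to a cocycle.** Let $n\ge1$ and $\Phi\circ b=0$. Apply $\Phi$ to (8) and divide by $k$. With $\Psi=-\frac1k\Phi\circ h$, a bounded $n$-linear form,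
$$\Phi(ea_0,\dots,ea_n)=\Psi\big(b_\circ(a_0\otimes\cdots\otimes a_n)\big)+\tfrac1k\Phi(\theta(a_0),\dots,\theta(a_n)).\tag{9}$$
On $n$-fold tensors $h$ is a signed sum of $nk$ terms. Those from $h_j$ have entries $s_ia_0$, then $j$ factors of type $\rho$, one $t_i$, and $n-1-j$ factors of type $\theta$. Each contributes at most $\|\Phi\|\cdot C^j\cdot C\cdot C^{n-1-j}\prod\|a_l\|$, so $\|\Psi\|\le nC^n\|\Phi\|$. For $n=1$, with $\Phi(b,a)=\varphi(a,b)$, we have $\Psi=-g$, and (9) is (4).

**Step 5: the limit.** As in Theorem 1, take $\varepsilon=1/r$, $k=r$ and the net of pairs $(S,r)$. For fixed $a_0,\dots,a_n$, eventually all in $S$, we have $\|ea_l-a_l\|\le1/r$ and $\|ea_l\|\le C\|a_l\|$. Changing one entry at a time shows that the left side of (9) tends to $\Phi(a_0,\dots,a_n)$. Each face in $b_\circ$ differs from that in $b$ in one entry, by $a_lea_{l'}-a_la_{l'}$, of norm at most $\|a_l\|/r$; since $\|\Psi\|\le nC^n\|\Phi\|$ uniformly, $\Psi\circ b_\circ-\Psi\circ b\to0$ on $a_0\otimes\cdots\otimes a_n$. The last term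 of (9) is at most $C^{n+1}\|\Phi\|\prod\|a_l\|/r$. Let $\Psi_\infty$ be a weak$^*$ cluster point of the forms $\Psi$ in the dual of the $n$-fold projective tensor power of $A$. Then $\Phi=\Psi_\infty\circ b$ and $\|\Psi_\infty\|\le nC^n\|\Phi\|$.

**Step 6: degree $0$.** This is Section 4 again. A bounded trace $\Phi$ satisfies $\Phi(\theta(a))=\sum_i\Phi(t_is_ia)=k\Phi(ea)$, so $|\Phi(ea)|\le C\|\Phi\|\|a\|/k$. In the limit $\Phi(a)=0$.

### 8.2. Proof of (ii) and (iii)

For (ii), let $\mathcal I$ be a closed ideal. Lift a finite subset of $A/\mathcal I$ to $A$, take $e,s_i,t_i$ there and project to $A/\mathcal I$. Conditions 1–3 are clear. For 4, each lift $a$ of a given element has $\|\theta(a)+\mathcal I\|\le C\|a\|$; take the infimum over all lifts.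

For (iii), combine Theorem 2 with (i) and (ii). An ultrapower of $\mathcal K(E)$ is the quotient of some $\ell^\infty(I,\mathcal K(E))$ by the closed ideal of the families with $\lim_{\mathcal U}\|a_\alpha\|=0$.

### 8.3. Proof of (iv)

**Step 1: $(\mathrm S_{C'M^2})$ for $\mathcal K(E)$.** Let $M\ge1$ bound the left approximate identity, and let $S,\varepsilon,k$ be given. Enlarge $S$ by a nonzero element and decrease $\varepsilon$ so that $\varepsilon<\|a\|$ for some $a\in S$; then any $e$ that satisfies condition 2 is nonzero. Choose $e_0,f_0\in\mathcal K(E)$ of norm at most $M$ such that $\|e_0a-a\|$ and $\|f_0a-a\|$ are small for $a\in S$, and put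
$$s_i=\sigma_ie_0,\qquad t_i=f_0\tau_i,\qquad e=f_0e_0 .$$
Then $t_is_j=\delta_{ij}e$, and $\|ea-a\|\le M\|e_0a-a\|+\|f_0a-a\|\le\varepsilon$ for good enough choices. Moreover $\|s_i\|\|t_i\|\le C'M^2$ and $\|\sum_is_iat_i\|=\|\sum_i\sigma_i(e_0af_0)\tau_i\|\le C'M^2\|a\|$. As $e=t_is_i\ne0$, all $s_i,t_i$ are nonzero. Scale each pair to $(c_is_i,c_i^{-1}t_i)$ with $\|c_is_i\|=1$; this changes neither $e$ nor $\theta$, and $\|c_i^{-1}t_i\|\le C'M^2$. (Note $C'\ge1$, since $\tau_i\sigma_i=\mathrm{id}$.) The property passes to $\ell^\infty(I,\mathcal K(E))$ as in Step 5 of Section 7, and (i), (ii) apply.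

**Step 2: the copies in $\ell^q(X)$ and $c_0(X)$.** Partition $\mathbb N$ into $k$ infinite sets, each put in bijection with $\mathbb N$. Let $\sigma_i$ place a sequence on the $i$-th set, and let $\tau_i$ be the restriction to it. Then $\tau_i\sigma_j=\delta_{ij}\mathrm{id}$, and $\sum_i\sigma_ia\tau_i$ is a diagonal sum of $k$ copies of $a$, so $C'=1$.

**Step 3: the approximate identity.** Let $X$ have the bounded compact approximation property with constant $M$: for every compact $Z\subset X$ and $\delta>0$ there is a compact operator $T$ on $X$ with $\|T\|\le M$ and $\|Tx-x\|\le\delta$ on $Z$. (For $X=\mathbb C$ take $T=\mathrm{id}$, $M=1$.) Let $Z'\subset E$ be compact. The projections $P_n$ onto the first $n$ coordinates have norm $1$ and converge pointwise to the identity, hence uniformly on $Z'$. Fix $n$, and apply the property to the union $Z$ of the first $n$ coordinate images of $Z'$, with some $\delta$. The operator $(T\oplus\cdots\oplus T)P_n$ is compact, has norm at most $M$, and for $z\in Z'$ differs from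 $P_n$ at $z$ by at most $n\delta$. Choosing first $n$, then $\delta$, we make it uniformly close to the identity on $Z'$. With $Z'=\bigcup_{a\in S}\overline{a(\mathrm{Ball}\,E)}$ this yields a left approximate identity of $\mathcal K(E)$ bounded by $M$. $\blacksquare$

## 9. The equality $\|\mathrm{ad}_f\|=2\|f\|$ for $\ell^p$ and $c_0$

For $E=\ell^p$, $p<\infty$, or $c_0$ the constant in Section 5 was $C=1$, so $\|f\|\le\|D\|$. The trivial estimate $\|\mathrm{ad}_f\|\le2\|f\|$ leaves a factor $2$, and it can be closed.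

**Theorem 4.** Let $E=\ell^p$ $(1\le p<\infty)$ or $E=c_0$, and $A=\ell^\infty(I,\mathcal K(E))$. Then $f\mapsto\mathrm{ad}_f$ is a bijection of $A^*$ onto the space of bounded derivations $A\to A^*$, and $\|\mathrm{ad}_f\|=2\|f\|$.

*Proof.* Surjectivity is Theorem 1 with the example in Section 5 (or Theorem 2). Injectivity: if $\mathrm{ad}_f=0$, then $f$ is a bounded trace, so $f=0$ by Theorem 3(i) with $n=0$. It remains to show $\|\mathrm{ad}_f\|\ge2\|f\|$. The plan is to find $a,b$ of norm at most $1$ with $ba=-ab$ and $f(ba)$ close to $f(c)$, where $c$ nearly norms $f$.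

**Step 1: cut $c$ down to a block.** Let $\eta>0$, $k\in\mathbb N$, and choose $c\in A$ with $\|c\|\le1$ and $|f(c)|>\|f\|-\eta$. For $x\in\mathcal K(E)$ we have $P_{(m)}x\to x$ in norm. If $E\ne\ell^1$, then $P_{(m)}^*\to\mathrm{id}$ pointwise on $E^*$ ($\ell^{p'}$ with $p'<\infty$, or $\ell^1$ if $E=c_0$), and since $x^*$ is compact, also $P_{(m)}xP_{(m)}\to x$ in norm. So, replacing each $c_\alpha$ by $P_{(m_\alpha)}c_\alpha$ if $E=\ell^1$, and by $P_{(m_\alpha)}c_\alpha P_{(m_\alpha)}$ otherwise, with an error uniformly small in $\alpha$, we may assume $P_{(m_\alpha)}c_\alpha=c_\alpha$, and also $c_\alpha P_{(m_\alpha)}=c_\alpha$ if $E\ne\ell^1$. Now $\|c\|\le1$ still holds, and $|f(c)|>\|f\|-2\eta$.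

**Step 2: the test elements.** In coordinate $\alpha$ use the blocks of length $m_\alpha$ and the operators $P_j,V_j,V_j'$ of Section 4, $0\le j\le k$. They are compact of norm $1$; we suppress $\alpha$ and regard them as elements of $A$. Then (3) holds and $P_0c=c$. For $1\le j\le k$ put
$$y=V_jc(1-P_j)=V_j(c-cP_j),\qquad a=y-V_j',\qquad b=y+V_j'.$$

**Step 3: $\|a\|,\|b\|\le1$.** If $E=\ell^1$, then $\|ax\|\le\|c\|\|(1-P_j)x\|+\|P_jx\|\le\|x\|$, as the $\ell^1$-norm is additive over disjoint supports. Otherwise $c=cP_0$, so $cP_j=0$ and $y=V_jcP_0$. This maps block $0$ into block $j$ and vanishes off block $0$, while $V_j'$ maps block $j$ into block $0$ and vanishes off block $j$. So $ax$ has parts in the two blocks $j$ and $0$ of norms at most $\|P_0x\|$ and $\|P_jx\|$, and $\|ax\|\le\|x\|$ in the $\ell^p$- or $c_0$-norm. The same argument works for $b$.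

**Step 4: products.** Since $(1-P_j)V_j=0$, $y^2=0$; also $(V_j')^2=0$. Moreover $V_j'y=P_0c(1-P_j)=c-cP_j$, and since $P_jV_j'=0$, $yV_j'=V_jcV_j'$. Hence $ba=V_j'y-yV_j'=-ab$, and
$$\mathrm{ad}_f(a)(b)=f(ba-ab)=2f(c)-2f(cP_j)-2f(V_jcV_j').\tag{10}$$

**Step 5: the two unwanted terms are small for some $j$.** For scalars $|\omega_j|\le1$ we have $\|\sum_{j=1}^k\omega_jcP_j\|\le\|c\|\,\|\sum_j\omega_jP_j\|\le1$, and $\|\sum_{j=1}^k\omega_jV_jcV_j'\|\le1$, because this operator is block diagonal with blocks of norm at most $1$. Choosing the phases $\omega_j$ suitably gives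
$$\sum_{j=1}^k|f(cP_j)|\le\|f\|,\qquad\sum_{j=1}^k|f(V_jcV_j')|\le\|f\| .$$
So for some $j$ we have $|f(cP_j)|+|f(V_jcV_j')|\le2\|f\|/k$, and (10) yields
$$\|\mathrm{ad}_f\|\ge2(\|f\|-2\eta)-4\|f\|/k .$$
Let $\eta\to0$ and $k\to\infty$. $\blacksquare$
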